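\title{Covering ccc posets by linked sets and the dominating number}

\begin{abstract}
The statement $\mathrm{CH}_2$ says that every ccc poset of cardinality at most $\mathfrak c$ is the union of $\aleph_1$ linked subsets. We prove in ZFC that $\mathrm{CH}_2$ implies $\mathfrak d=\aleph_1$. For each infinite cardinal $\kappa<\mathfrak d$ we construct a poset of size at most $\mathfrak c$ that has every regular uncountable cardinal as a precaliber and is not the union of $\kappa$ linked subsets. It is the poset of finite cliques of a graph built from a ladder system on $\kappa^+$ whose finite initial segments are labeled by distinct reals. A product of these posets is a single such poset that is not the union of fewer than $\mathfrak d$ linked subsets.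
\end{abstract}

\section{Introduction}

Let $P$ be a partially ordered set. Two elements of $P$ are \emph{compatible} if they have a common lower bound in $P$, and \emph{incompatible} otherwise. An \emph{antichain} is a set of pairwise incompatible elements, and $P$ is \emph{ccc} if all its antichains are countable. For $n\ge2$, a subset $L\subseteq P$ is \emph{$n$-linked} if every $n$ elements of $L$ have a common lower bound in $P$; \emph{linked} means $2$-linked. In the phrase ``union of $\kappa$ sets'' repetitions are allowed, so it means ``at most $\kappa$''.

An antichain meets a linked set in at most one point. Hence a union of $\kappa$ linked sets has no antichain of size greater than $\kappa$: a cover by few linked sets is a certificate that antichains are small. At the other extreme, singletons are $n$-linked, so a poset of size $\kappa$ is always a union of $\kappa$ many $n$-linked sets. For a ccc poset of size at most $\mathfrak c=2^{\aleph_0}$ the number of linked sets needed to cover it is therefore at most $\mathfrak c$, antichains give no lower bound beyond $\aleph_0$, and one may ask how large this number can be. Todor\v{c}evi\'c \cite{Tod} introduced the following weak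 forms of the continuum hypothesis, for $n\ge 2$:
\begin{quote}
$\mathrm{CH}_n$: every ccc poset of cardinality at most $\mathfrak c$ is the union of $\aleph_1$ many $n$-linked subsets.
\end{quote}
If $\mathfrak c=\aleph_1$, singletons witness every $\mathrm{CH}_n$. An $(n+1)$-linked set is $n$-linked, so $\mathrm{CH}_{n+1}$ implies $\mathrm{CH}_n$, and $\mathrm{CH}_2$ is the weakest of these statements.

One way to measure how much of the continuum hypothesis they retain is to ask which cardinals between $\aleph_1$ and $\mathfrak c$ they force to equal $\aleph_1$. For $f,g\in{}^\omega\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. The \emph{bounding number} $\mathfrak b$ is the least cardinality of a subset of ${}^\omega\omega$ that is unbounded with respect to $\le^*$. The \emph{dominating number} $\mathfrak d$ is the least cardinality of a family $D\subseteq{}^\omega\omega$ such that every $g\in{}^\omega\omega$ satisfies $g\le^*f$ for some $f\in D$. Always $\aleph_1\le\mathfrak b\le\mathfrak d\le\mathfrak c$. It is known that $\mathrm{CH}_2$ implies $\mathfrak b=\aleph_1$ and that $\mathrm{CH}_3$ implies $\mathfrak d=\aleph_1$. The question we answer comes from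 \cite{WVC}:
\begin{quote}
Does $\mathrm{CH}_2$ imply $\mathfrak d=\aleph_1$?
\end{quote}
To answer yes one must produce a counterexample to $\mathrm{CH}_2$ from the assumption $\aleph_1<\mathfrak d$, which gives much less to work with than $\aleph_1<\mathfrak b$. Given $\aleph_1$ functions, the latter provides one function that is at least as large as each of them at almost all places; the former provides only a function that exceeds each of them at infinitely many places, and the places depend on the function. One might guess that this loss has to be paid for by passing from pairs to triples. It does not, and the counterexample is ccc in a strong sense.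

A family $(p_\xi)_{\xi\in I}$ of elements of a poset is \emph{centered} if each finite subfamily has a common lower bound. A poset has \emph{precaliber} $\theta$ if for every family $(p_\xi)_{\xi<\theta}$ of its elements there is $I\subseteq\theta$ with $|I|=\theta$ such that $(p_\xi)_{\xi\in I}$ is centered. Precaliber $\aleph_1$ implies ccc, because among any $\aleph_1$ elements it yields two compatible ones.

\begin{theorem}\label{thm:main}
Let $\kappa$ be an infinite cardinal with $\kappa<\mathfrak d$. There is a poset $P_\kappa$ with $|P_\kappa|\le\mathfrak c$ such that
\begin{enumerate}
\item[(1)] $P_\kappa$ has precaliber $\theta$ for every regular uncountable cardinal $\theta$; in particular it is ccc;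
\item[(2)] $P_\kappa$ is not the union of $\kappa$ linked subsets.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:CH2}
$\mathrm{CH}_2$ implies $\mathfrak d=\aleph_1$. It suffices to assume $\mathrm{CH}_2$ only for posets that have all regular uncountable cardinals as precalibers.
\end{corollary}

\begin{proof}
If $\mathfrak d>\aleph_1$, then $P_{\aleph_1}$ is a poset of size at most $\mathfrak c$ that has all these precalibers, is therefore ccc, and is not the union of $\aleph_1$ linked subsets.
\end{proof}

Let $\mathfrak l$ be the least cardinal $\kappa$ such that every ccc poset of size at most $\mathfrak c$ is a union of $\kappa$ linked subsets, so that $\mathrm{CH}_2$ says $\mathfrak l\le\aleph_1$.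

\begin{theorem}\label{thm:single}
There is one poset of cardinality $\mathfrak c$ that has every regular uncountable cardinal as a precaliber and is not the union of fewer than $\mathfrak d$ linked subsets. Hence $\mathfrak d\le\mathfrak l\le\mathfrak c$, and if $\mathfrak d=\mathfrak c$, then $\mathfrak l=\mathfrak c$.
\end{theorem}

All proofs are in ZFC and do not use the two known implications quoted above; both of them follow from Corollary~\ref{cor:CH2}, since $\aleph_1\le\mathfrak b\le\mathfrak d$ and $\mathrm{CH}_3$ implies $\mathrm{CH}_2$.

\medskip
\noindent\textbf{Conventions.} An ordinal is the set of smaller ordinals; thus $x\restriction n$ is the restriction of $x$ to $\{0,\dots,n-1\}$, and $A\setminus\delta$ is the set of elements of $A$ that are $\ge\delta$. Elements of ${}^\omega2$ are called \emph{reals}. For distinct functions $x,y$ on $\omega$ let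
\[
\Delta(x,y)=\min\{n: x(n)\ne y(n)\}.
\]
An infinite cardinal $\theta$ is \emph{regular} if a union of fewer than $\theta$ sets of size less than $\theta$ has size less than $\theta$. We use this as a pigeonhole principle: if $\theta$ is regular and $F$ is a function on a set $I$ of size $\theta$, then either $F$ is constant on a subset of $I$ of size $\theta$, or $F$ takes $\theta$ values and so is injective on a subset of size $\theta$. If $\theta$ is also uncountable and $F$ takes countably many values, the first alternative holds.

\section{Cliques and a one-level example}\label{sec:example}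

All our posets come from graphs. A \emph{graph} $G=(V,\sim)$ is a set $V$ of vertices with a reflexive symmetric relation $\sim$, called adjacency, and a \emph{clique} is a set of pairwise adjacent vertices. Let $K(G)$ be the set of finite cliques of $G$, ordered by reverse inclusion: $q\le p$ if and only if $q\supseteq p$. Its largest element is $\emptyset$.

\begin{lemma}\label{lem:clique}
Let $G=(V,\sim)$ be a graph.
\begin{enumerate}
\item[(a)] Elements $p_1,\dots,p_k$ of $K(G)$ have a common lower bound if and only if $p_i\cup p_j$ is a clique for all $i,j$. In that case $p_1\cup\dots\cup p_k$ is such a bound.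
\item[(b)] If $K(G)$ is the union of $\kappa$ linked sets, then $V$ is the union of $\kappa$ cliques.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A common lower bound is a clique containing each $p_i\cup p_j$, and subsets of cliques are cliques. Conversely, any two vertices of $p_1\cup\dots\cup p_k$ lie in some $p_i\cup p_j$.

(b) Let $K(G)=\bigcup_{\xi<\kappa}L_\xi$ with $L_\xi$ linked, and put $C_\xi=\bigcup L_\xi$. Two vertices of $C_\xi$ lie in $p\cup q$ for some $p,q\in L_\xi$, and $p\cup q$ is a clique by (a); so $C_\xi$ is a clique. Each vertex $v$ lies in some $C_\xi$, because $\{v\}\in K(G)$.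
\end{proof}

By (a), pairs decide everything in $K(G)$: a linked family is centered, so triples carry no extra information. We need a graph in which every large family of finite cliques has a large subfamily whose union is a clique, while $\kappa$ cliques never cover the vertices. The following graph does the latter with ``finitely many'' in place of $\kappa$, and it contains the whole mechanism.

\begin{example}\label{ex:one}
Let $X$ be an infinite set of reals. On $V=X\times\omega$ put
\[
(r,k)\sim(s,l)\iff r=s\ \text{ or }\ \Delta(r,s)>\max\{k,l\}.
\]
A vertex $(r,k)$ is a point $r$ with a \emph{demand} $k$: it tolerates only those other points that agree with $r$ up to and including place $k$.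

\emph{(a) $V$ is a union of countably many cliques.} For $k\in\omega$ and a binary sequence $t$ of length $k+1$, the set of all $(r,k)\in V$ with $r\restriction(k+1)=t$ is a clique, since two distinct reals extending $t$ have $\Delta\ge k+1$. These cliques cover $V$. Hence among $\theta$ vertices, $\theta$ regular uncountable, there are $\theta$ that lie in one clique.

\emph{(b) $V$ is not a union of finitely many cliques.} Let $C_0,\dots,C_{m-1}$ be cliques and let $X_i$ be the set of first coordinates of the vertices in $C_i$. As $X$ is infinite, there is $r\in X$ with $X_i\ne\{r\}$ for all $i$. For each $i$ with $r\in X_i$ choose a companion $s_i\in X_i\setminus\{r\}$, and let $k$ be an upper bound of the finitely many numbers $\Delta(r,s_i)$. Then $(r,k)$ lies in no $C_i$: otherwise $r\in X_i$, the clique $C_i$ contains a vertex $(s_i,l)$, and adjacency gives $\Delta(r,s_i)>k$.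
\end{example}

Part (b) has two ingredients: a point that has a companion in every clique that mentions it, and a demand that defeats all the companions at once. With infinitely many cliques the numbers $\Delta(r,s_i)$ may be unbounded, and by (a) no demand need exist. To defeat $\kappa<\mathfrak d$ cliques, let the demand be a function $h\in{}^\omega\omega$, and let each pair of points determine a \emph{level} $n$ at which the demands $h(n)$ are read. If a clique supplies companions at infinitely many levels, it bounds $h$ at all these levels, and it is defeated as soon as $h$ exceeds the bound at one of them. The next lemma finds one $h$ that defeats fewer than $\mathfrak d$ such bounds.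

\begin{lemma}\label{lem:d}
Let $\Xi$ be a set with $|\Xi|<\mathfrak d$, and for $\xi\in\Xi$ let $D_\xi\subseteq\omega$ be infinite and $\varphi_\xi\colon D_\xi\to\omega$. There is $h\in{}^\omega\omega$ such that for every $\xi\in\Xi$ some $n\in D_\xi$ satisfies $h(n)>\varphi_\xi(n)$.
\end{lemma}

\begin{proof}
The definition of $\mathfrak d$ gives a function that exceeds a total function somewhere, possibly outside $D_\xi$. So we extend $\varphi_\xi$ by copying each value backward across the preceding gap of $D_\xi$, and carry the excess forward by making $h$ monotone. Let $f_\xi(m)=\varphi_\xi(\min(D_\xi\setminus m))$ for $m\in\omega$; this is defined because $D_\xi$ is infinite. Since $|\Xi|<\mathfrak d$, there is $g\in{}^\omega\omega$ with $g\not\le^*f_\xi$ for all $\xi\in\Xi$. Put $h(n)=\max_{m\le n}g(m)$. Given $\xi$, choose $m$ with $g(m)>f_\xi(m)$ and let $n=\min(D_\xi\setminus m)$. Then $n\ge m$, so $h(n)\ge g(m)>f_\xi(m)=\varphi_\xi(n)$.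
\end{proof}

The sets $D_\xi$ must be infinite: for $\Xi=\omega$, $D_\xi=\{0\}$ and $\varphi_\xi(0)=\xi$ there is no such $h$.

A natural source of levels is a tree: let the points be infinite sequences, let the level of a pair $x\ne y$ be $n=\Delta(x,y)$, attach distinct reals $r_\sigma$ to the finite sequences $\sigma$, and let the demands $h(n)$ be compared with $\Delta(r_{x\restriction(n+1)},r_{y\restriction(n+1)})$. At each branching of the tree one then sees a copy of Example~\ref{ex:one}. The danger is that function demands create antichains. Suppose all $x\in{}^\omega2$ are points, and give $x$ the demand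
\[
h_x(n)=\Delta\big(r_{(x\restriction n)^\frown0},\,r_{(x\restriction n)^\frown1}\big).
\]
For $x\ne y$ and $n=\Delta(x,y)$ the number to be compared with the demands is exactly $h_x(n)$, so it does not exceed them; the vertices $(x,h_x)$ are pairwise nonadjacent, and there are $\mathfrak c$ of them. The trouble is that uncountably many points run through a countable tree, so their pairs split at ever higher levels, where the demands cannot be made uniform. The set of points must therefore be \emph{thin}: a small tree carries few of them. It must also be \emph{thick}: among any $\kappa$ sets of points, some point has companions at infinitely many levels in every set that contains it. Ladder systems have both properties.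

\section{Ladders are thin and thick}\label{sec:ladders}

Fix an infinite cardinal $\kappa$ and let $\lambda=\kappa^+$, a regular uncountable cardinal. A set $C\subseteq\lambda$ is \emph{club} if it is unbounded in $\lambda$ and contains the supremum of each of its nonempty subsets that is bounded in $\lambda$. A set $E\subseteq\lambda$ is \emph{stationary} if it meets every club. We use three standard facts.
\begin{itemize}
\item A stationary set is unbounded in $\lambda$, so it has size $\lambda$.
\item The intersection of $\kappa$ clubs is club; so the union of $\kappa$ nonstationary sets is nonstationary.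
\item (Fodor's lemma) If $E$ is stationary and $F\colon E\to\lambda$ satisfies $F(\delta)<\delta$ for all $\delta\in E$, then $F$ is constant on a stationary subset of $E$.
\end{itemize}
Let $S$ be the set of ordinals $\delta<\lambda$ of cofinality $\omega$. It is stationary: the supremum of the first $\omega$ elements of a club $C$ lies in $C\cap S$.

For each $\delta\in S$ fix a \emph{ladder}, a strictly increasing sequence $x_\delta\colon\omega\to\delta$ whose range is cofinal in $\delta$. Since $\delta$ is the supremum of its ladder, distinct elements of $S$ have distinct ladders, and for $\alpha\ne\beta$ in $S$ we define the \emph{level}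
\[
\ell(\alpha,\beta)=\Delta(x_\alpha,x_\beta).
\]

\begin{lemma}[thinness]\label{lem:thin}
If $A\subseteq\lambda$ is infinite, then at most $|A|$ ordinals $\delta\in S$ satisfy $\operatorname{ran}x_\delta\subseteq A$.
\end{lemma}

\begin{proof}
Map such a $\delta$ to $\min(A\setminus\delta)$, or to $\infty$ if $A\setminus\delta=\emptyset$. Let $\alpha<\beta$ be two of these ordinals. The ladder $x_\beta$ is cofinal in $\beta$ and has values in $A$, so $A$ has an element in $[\alpha,\beta)$. Thus the value at $\alpha$ is less than $\beta$, while the value at $\beta$ is at least $\beta$ or is $\infty$. The map is injective into $A\cup\{\infty\}$, a set of size $|A|$.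
\end{proof}

Thinness forces a large set of ladders to branch widely at a single node, which is what brings Example~\ref{ex:one}(a) back into play.

\begin{lemma}[fans]\label{lem:fan}
Let $\theta$ be regular uncountable and let $(\delta_\xi)_{\xi\in I}$ be a family in $S$ with $|I|=\theta$. There is $J\subseteq I$ with $|J|=\theta$ such that either $\delta_\xi$ is the same for all $\xi\in J$, or there is $n\in\omega$ with $\delta_\xi\neq\delta_\eta$ and $\ell(\delta_\xi,\delta_\eta)=n$ for all $\xi\ne\eta$ in $J$.
\end{lemma}

\begin{proof}
By the pigeonhole principle we may assume that $\xi\mapsto\delta_\xi$ is injective on $I$. Let $T_m=\{x_{\delta_\xi}\restriction m:\xi\in I\}$, so $|T_m|\le\theta$.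

Suppose $|T_m|<\theta$ for all $m$. The set $A=\bigcup_{\xi\in I}\operatorname{ran}x_{\delta_\xi}$ is infinite, and it is the union over $m\in\omega$ of the sets of entries of sequences in $T_m$, each of size less than $\theta$. As $\theta$ is regular and uncountable, $|A|<\theta$. By Lemma~\ref{lem:thin} there are fewer than $\theta$ ordinals $\delta_\xi$, contrary to injectivity.

So there is a least $m$ with $|T_m|=\theta$. Since $T_0=\{\emptyset\}$, we have $m=n+1$ for some $n$, and $|T_n|<\theta$. Every element of $T_{n+1}$ extends an element of $T_n$, so by regularity some $\sigma\in T_n$ has $\theta$ extensions in $T_{n+1}$. Let $J$ contain, for each such extension $\tau$, exactly one index $\xi$ with $x_{\delta_\xi}\restriction(n+1)=\tau$. For $\xi\ne\eta$ in $J$ the two ladders extend $\sigma$ and differ at $n$.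
\end{proof}

\begin{lemma}[thickness]\label{lem:thick}
Let $S_\xi\subseteq S$ for $\xi<\kappa$. There is $\delta\in S$ such that for every $\xi$ with $\delta\in S_\xi$ the set $\{\ell(\delta,\beta):\beta\in S_\xi\setminus\{\delta\}\}$ is infinite.
\end{lemma}

\begin{proof}
For $\xi<\kappa$ and $m\in\omega$ let $E_{\xi,m}$ be the set of $\delta\in S_\xi$ for which no $\beta\in S_\xi\setminus\{\delta\}$ satisfies $x_\beta\restriction m=x_\delta\restriction m$. The map $\delta\mapsto x_\delta\restriction m$ is injective on $E_{\xi,m}$.

Each $E_{\xi,m}$ is nonstationary. For $m=0$ it has at most one element. Let $m\ge1$ and suppose $E_{\xi,m}$ is stationary. Since $x_\delta(m-1)<\delta$, Fodor's lemma gives a stationary $E'\subseteq E_{\xi,m}$ and $\gamma<\lambda$ with $x_\delta(m-1)=\gamma$ for all $\delta\in E'$. Ladders are increasing, so for $\delta\in E'$ the sequence $x_\delta\restriction m$ has all its entries in $\gamma+1$. There are at most $\kappa$ such sequences of length $m$, because $|\gamma+1|\le\kappa$. But $|E'|=\kappa^+$, which contradicts injectivity.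

The union of the $\kappa\cdot\aleph_0=\kappa$ sets $E_{\xi,m}$ is nonstationary, so there is $\delta\in S$ outside it. If $\delta\in S_\xi$, then for every $m$ there is $\beta\in S_\xi\setminus\{\delta\}$ with $x_\beta\restriction m=x_\delta\restriction m$, that is, $\ell(\delta,\beta)\ge m$. So the set of levels is unbounded in $\omega$.
\end{proof}

If the $\kappa^+$ ladders had only $\kappa$ finite initial segments, each $E_{\xi,m}$ would have size at most $\kappa$ and counting would prove Lemma~\ref{lem:thick}. Thinness rules this out, and ``nonstationary'' is the notion of smallness that replaces ``of size at most $\kappa$''.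

\section{The poset $P_\kappa$ and its precalibers}\label{sec:precaliber}

From now on $\kappa<\mathfrak d$. Then $\kappa<\mathfrak c$, so $\lambda=\kappa^+\le\mathfrak c$, and the set of finite sequences of elements of $\lambda$ has size $\lambda\le\mathfrak c$. Fix pairwise distinct reals $r_\sigma$, one for each such sequence $\sigma$. For $\delta\in S$ and $n\in\omega$ let
\[
\rho(\delta,n)=r_{x_\delta\restriction(n+1)}
\]
be the \emph{label} of $\delta$ at level $n$. As the $r_\sigma$ are distinct, for $\alpha\ne\beta$ in $S$ we have
\begin{equation}\label{eq:labels}
\rho(\alpha,n)=\rho(\beta,n)\iff x_\alpha\restriction(n+1)=x_\beta\restriction(n+1)\iff n<\ell(\alpha,\beta).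
\end{equation}
In particular the labels differ at level $\ell(\alpha,\beta)$, and we may define
\[
e(\alpha,\beta)=\Delta\big(\rho(\alpha,n),\rho(\beta,n)\big)\in\omega,\qquad\text{where } n=\ell(\alpha,\beta).
\]
Let $G_\kappa$ be the graph on $V=S\times{}^\omega\omega$ in which $(\alpha,h)\sim(\beta,h')$ if and only if $\alpha=\beta$, or $\alpha\ne\beta$ and
\begin{equation}\label{eq:adj}
e(\alpha,\beta)>\max\{h(n),h'(n)\},\qquad\text{where } n=\ell(\alpha,\beta).
\end{equation}
Put $P_\kappa=K(G_\kappa)$. Since $|V|=\lambda\cdot\mathfrak c=\mathfrak c$ and all singletons are cliques, $|P_\kappa|=\mathfrak c$. Vertices with the same first coordinate are adjacent by decree. Had we allowed only one demand per ordinal in a condition, the singletons $\{(\delta,h)\}$ with $\delta$ fixed would form an antichain of size $\mathfrak c$.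

Consider first $\theta$ single vertices $(\delta_\xi,h_\xi)$. By Lemma~\ref{lem:fan} we may assume that the $\delta_\xi$ are all equal, and then we have a clique, or that they split pairwise at one level $n$. In the second case adjacency depends only on the reals $\rho(\delta_\xi,n)$ and the numbers $h_\xi(n)$, by the rule of Example~\ref{ex:one}, and part (a) of the example gives $\theta$ vertices in a clique.

For conditions with several vertices there is a new difficulty. The pigeonhole principle controls the levels between the vertices of one condition $p_\xi$, and Lemma~\ref{lem:fan} controls the levels between the $j$th vertices of different conditions. Neither controls directly the level between the $i$th vertex of $p_\xi$ and the $j$th vertex of $p_\eta$, and if this level were high the demands there would be arbitrary. We cannot make initial segments of the ladders independent of $\xi$, since there are $\lambda$ possibilities for them. But finite parts of their labels have only finitely many possibilities, and by \eqref{eq:labels} a difference of labels at level $m$ bounds the level of the pair by $m$.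

\begin{proposition}\label{prop:precaliber}
$P_\kappa$ has precaliber $\theta$ for every regular uncountable $\theta$.
\end{proposition}

\begin{proof}
Let $(p_\xi)_{\xi<\theta}$ be a family in $P_\kappa$. We shrink the index set finitely many times, always to a subset of size $\theta$; each property obtained passes to subsets. First arrange that $|p_\xi|=k$ for all $\xi$, and write $p_\xi=\{(\delta^i_\xi,h^i_\xi):i<k\}$. Then proceed as follows.
\begin{enumerate}
\item[(i)] Apply Lemma~\ref{lem:fan} for $j=0,\dots,k-1$ in turn. For each $j$, either $\delta^j_\xi$ does not depend on $\xi$, or there is $n_j$ with $\ell(\delta^j_\xi,\delta^j_\eta)=n_j$ for all $\xi\ne\eta$.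
\item[(ii)] Arrange that the set of pairs $(i,j)$ with $\delta^i_\xi\ne\delta^j_\xi$ does not depend on $\xi$, and that for these pairs the numbers $n_{ij}=\ell(\delta^i_\xi,\delta^j_\xi)$ and $e_{ij}=e(\delta^i_\xi,\delta^j_\xi)$ do not depend on $\xi$. Let $N$ be the maximum of $0$ and all $n_j$ and $n_{ij}$.
\item[(iii)] Arrange that $h^i_\xi(n)$ does not depend on $\xi$, for $i<k$ and $n\le N$. Choose $M\in\omega$ greater than these finitely many numbers and greater than all $e_{ij}$.
\item[(iv)] Arrange that $\rho(\delta^i_\xi,n)\restriction M$ does not depend on $\xi$, for $i<k$ and $n\le N$.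
\end{enumerate}
In (ii)--(iv) the data being fixed take countably many values. Let $I$ be the final index set. By Lemma~\ref{lem:clique}(a) it suffices to show that $p_\xi\cup p_\eta$ is a clique for $\xi\ne\eta$ in $I$, and since $p_\xi$ and $p_\eta$ are cliques, only a vertex $(\delta^i_\xi,h^i_\xi)$ and a vertex $(\delta^j_\eta,h^j_\eta)$ need to be compared. Write
\[
\alpha=\delta^i_\xi,\qquad\beta=\delta^j_\xi,\qquad\beta'=\delta^j_\eta .
\]
If $\alpha=\beta'$ the vertices are adjacent. Let $\alpha\ne\beta'$ and $n=\ell(\alpha,\beta')$. We must show $e(\alpha,\beta')>\max\{h^i_\xi(n),h^j_\eta(n)\}$, and we do so by comparing $\beta'$ with its counterpart $\beta$ in $p_\xi$. By (iv),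
\begin{equation}\label{eq:twin}
\rho(\beta,m)\restriction M=\rho(\beta',m)\restriction M\qquad\text{for all } m\le N.
\end{equation}
One situation occurs twice, so we settle it first:
\begin{equation}\label{eq:easy}
\text{if } n\le N \text{ and } \rho(\alpha,n)=\rho(\beta,n), \text{ then the two vertices are adjacent.}
\end{equation}
Indeed, by \eqref{eq:twin} the distinct reals $\rho(\alpha,n)$ and $\rho(\beta',n)$ agree below $M$, so $e(\alpha,\beta')\ge M$, and $M$ exceeds $h^i_\xi(n)$ and $h^j_\eta(n)$ by (iii).

\emph{Case 1: $\alpha=\beta$.} Then $\delta^j_\xi=\alpha\ne\beta'=\delta^j_\eta$, so the second alternative of (i) holds for $j$, and $n=n_j\le N$. Now \eqref{eq:easy} applies.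

\emph{Case 2: $\alpha\ne\beta$.} Let $m=n_{ij}=\ell(\alpha,\beta)\le N$. The reals $\rho(\alpha,m)$ and $\rho(\beta,m)$ first differ at $e_{ij}<M$, and by \eqref{eq:twin} the real $\rho(\beta',m)$ agrees with $\rho(\beta,m)$ below $M$. Hence $\rho(\alpha,m)\neq\rho(\beta',m)$ and
\begin{equation}\label{eq:transfer}
\Delta\big(\rho(\alpha,m),\rho(\beta',m)\big)=e_{ij}.
\end{equation}
By \eqref{eq:labels}, $n\le m$; see Figure~\ref{fig:cases}. If $n<m$, then $\rho(\alpha,n)=\rho(\beta,n)$ by \eqref{eq:labels}, and \eqref{eq:easy} applies. If $n=m$, then $e(\alpha,\beta')=e_{ij}=e(\alpha,\beta)$ by \eqref{eq:transfer}. Since $p_\xi$ is a clique, $e(\alpha,\beta)>\max\{h^i_\xi(n),h^j_\xi(n)\}$, and $h^j_\xi(n)=h^j_\eta(n)$ by (iii).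
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[dashed] (-1.5,2) -- (11.6,2) node[right] {$m$};
\draw (0,0) node[below] {$n<m$} -- (0,2) -- (-0.7,3.5) node[above] {$\alpha$};
\draw (0,2) -- (0.5,3.5) node[above] {$\beta$};
\draw[thick] (0,1) -- (1.6,3.5) node[above] {$\beta'$};
\draw (5,0) node[below] {$n=m$} -- (5,2) -- (4.1,3.5) node[above] {$\alpha$};
\draw (5,2) -- (5.5,2.8) -- (5.3,3.5) node[above] {$\beta$};
\draw[thick] (5.5,2.8) -- (6.2,3.5) node[above] {$\beta'$};
\draw (10,0) node[below] {$n>m$ (excluded)} -- (10,2) -- (10.9,3.5) node[above] {$\beta$};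
\draw (10,2) -- (9.5,2.8) -- (8.8,3.5) node[above] {$\alpha$};
\draw[thick] (9.5,2.8) -- (9.8,3.5) node[above] {$\beta'$};
\end{tikzpicture}
\caption{Three ladders drawn as branches of a tree. The ladders of $\alpha$ and $\beta$, which belong to one condition, split at level $m$; those of $\alpha$ and $\beta'$, where $\beta'$ is the counterpart of $\beta$ in another condition, split at level $n$. The third configuration cannot occur, because at level $m$ the label of $\beta'$ agrees with the label of $\beta$ at the first place where the labels of $\alpha$ and $\beta$ differ.}
\label{fig:cases}
\end{figure}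

This proof used $\kappa<\mathfrak d$ only through $\kappa<\mathfrak c$, to have enough distinct labels.

\section{No cover by $\kappa$ cliques}\label{sec:cover}

The argument of Example~\ref{ex:one}(b) now goes through, with Lemma~\ref{lem:thick} providing the point and Lemma~\ref{lem:d} the demand. This is where the full hypothesis $\kappa<\mathfrak d$ enters.

\begin{proposition}\label{prop:cover}
The vertex set of $G_\kappa$ is not the union of $\kappa$ cliques.
\end{proposition}

\begin{proof}
Let $C_\xi$, $\xi<\kappa$, be cliques, and let $S_\xi\subseteq S$ be the set of first coordinates of the vertices in $C_\xi$. Take $\delta\in S$ as in Lemma~\ref{lem:thick} and let $\Xi=\{\xi<\kappa:\delta\in S_\xi\}$. For $\xi\in\Xi$ the set $D_\xi=\{\ell(\delta,\beta):\beta\in S_\xi\setminus\{\delta\}\}$ is infinite. For $n\in D_\xi$ choose a companion $\beta_{\xi,n}\in S_\xi\setminus\{\delta\}$ with $\ell(\delta,\beta_{\xi,n})=n$, and put $\varphi_\xi(n)=e(\delta,\beta_{\xi,n})$. As $|\Xi|\le\kappa<\mathfrak d$, Lemma~\ref{lem:d} gives $h\in{}^\omega\omega$ that exceeds each $\varphi_\xi$, $\xi\in\Xi$, at some point of $D_\xi$.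

The vertex $(\delta,h)$ lies in no $C_\xi$. Suppose $(\delta,h)\in C_\xi$. Then $\xi\in\Xi$. Take $n\in D_\xi$ with $h(n)>\varphi_\xi(n)$, let $\beta=\beta_{\xi,n}$, and choose $h'$ with $(\beta,h')\in C_\xi$. The vertices $(\delta,h)$ and $(\beta,h')$ are adjacent, $\delta\ne\beta$ and $\ell(\delta,\beta)=n$, so \eqref{eq:adj} gives $\varphi_\xi(n)=e(\delta,\beta)>h(n)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The poset $P_\kappa=K(G_\kappa)$ has size $\mathfrak c$. Part (1) is Proposition~\ref{prop:precaliber}, and part (2) follows from Proposition~\ref{prop:cover} and Lemma~\ref{lem:clique}(b).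
\end{proof}

\section{One poset for all $\kappa<\mathfrak d$}\label{sec:product}

If $\mathfrak d=\kappa^+$, then $P_\kappa$ already has the properties claimed in Theorem~\ref{thm:single}. In general there may be no largest cardinal below $\mathfrak d$, and we combine all the posets $P_\kappa$ into a product. The precalibers pass to the product with the help of the \emph{$\Delta$-system lemma}: if $\theta$ is regular uncountable and $(a_\xi)_{\xi<\theta}$ is a family of finite sets, then there are $I\subseteq\theta$ of size $\theta$ and a finite set $R$ with $a_\xi\cap a_\eta=R$ for all $\xi\ne\eta$ in $I$. (Repetitions in the family do no harm: if one set occurs $\theta$ times, take it as $R$; otherwise pass to $\theta$ distinct sets.)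

\begin{proof}[Proof of Theorem~\ref{thm:single}]
Let $\mathcal K$ be the set of infinite cardinals below $\mathfrak d$; it contains $\aleph_0$ and has size at most $\mathfrak c$. Let $Q$ be the set of functions $q$ on $\mathcal K$ such that $q(\kappa)\in P_\kappa$ for all $\kappa$ and the \emph{support} $\operatorname{supp}q=\{\kappa:q(\kappa)\ne\emptyset\}$ is finite. Order $Q$ coordinatewise: $q'\le q$ if and only if $q'(\kappa)\supseteq q(\kappa)$ for all $\kappa\in\mathcal K$. An element of $Q$ is determined by finitely many pairs $(\kappa,q(\kappa))$, each chosen from a set of size $\mathfrak c$, so $|Q|\le\mathfrak c$. For $\mu\in\mathcal K$ and $p\in P_\mu$ let $\bar p\in Q$ have value $p$ at $\mu$ and $\emptyset$ elsewhere. For $\mu=\aleph_0$ the injection $p\mapsto\bar p$ shows $|Q|\ge|P_{\aleph_0}|=\mathfrak c$.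

\emph{Precalibers.} Let $\theta$ be regular uncountable and let $(q_\xi)_{\xi<\theta}$ be a family in $Q$. Shrink the index set so that any two of the supports intersect in the same finite set $R$. Then use precaliber $\theta$ of $P_\kappa$ successively for the finitely many $\kappa\in R$ to obtain $I$ of size $\theta$ such that $(q_\xi(\kappa))_{\xi\in I}$ is centered for each $\kappa\in R$. Let $F\subseteq I$ be finite and put $q(\kappa)=\bigcup_{\xi\in F}q_\xi(\kappa)$. For $\kappa\in R$ we have $q(\kappa)\in P_\kappa$ by Lemma~\ref{lem:clique}(a). For $\kappa\notin R$ at most one of the sets $q_\xi(\kappa)$, $\xi\in F$, is nonempty, so again $q(\kappa)\in P_\kappa$. The support of $q$ is finite, so $q\in Q$ is a common lower bound of the $q_\xi$, $\xi\in F$.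

\emph{Linked covers.} Suppose $Q=\bigcup_{\xi<\mu}L_\xi$ with $L_\xi$ linked and $\mu<\mathfrak d$. Repeating sets if $\mu$ is finite, we may assume $\mu\in\mathcal K$. Let $L'_\xi=\{p\in P_\mu:\bar p\in L_\xi\}$. These sets cover $P_\mu$. They are linked: if $q$ is a common lower bound of $\bar p_0$ and $\bar p_1$ in $Q$, then $q(\mu)$ is a common lower bound of $p_0$ and $p_1$ in $P_\mu$. This contradicts Theorem~\ref{thm:main}(2).

Since $Q$ is ccc, has size $\mathfrak c$ and needs at least $\mathfrak d$ linked sets to be covered, $\mathfrak d\le\mathfrak l$. Covers by singletons give $\mathfrak l\le\mathfrak c$. If $\mathfrak d=\mathfrak c$, the two inequalities give $\mathfrak l=\mathfrak c$.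
\end{proof}

\begin{thebibliography}{9}

\bibitem{Tod}
Todor\v{c}evi\'c, \emph{Remarks on Martin's axiom and the continuum hypothesis}.

\bibitem{WVC}
\emph{Weaker versions of the continuum},
\texttt{https://dspace.cuni.cz/\allowbreak bitstream/\allowbreak 20.500.11956/\allowbreak 174274/\allowbreak 1/\allowbreak 130333881.pdf}.

\end{thebibliography}
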